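# Optimal strategies in one-clock priced timed games

## Two theorems on one-clock games

Throughout, a *game* is a turn-based shortest-path timed game: Adam and Eve move through a finite graph, the only continuous data are clocks, waiting and moving cost integer amounts that may be negative, and Adam wants to reach a target as cheaply as possible. The *existence of an optimal strategy problem* gives us a game, a starting configuration $v$ and a threshold $\bowtie c$ with $\bowtie\,\in\{\le,<\}$, and asks whether Adam has one strategy whose payoff $SP$ satisfies $SP\bowtie c$ against every strategy of Eve.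

**Theorem A.** The existence of an optimal strategy problem is decidable for turn-based shortest-path timed games with one clock and arbitrary integer weights, for both $\bowtie\,\in\{\le,<\}$. (With the known undecidability for two or more clocks, the problem is decidable exactly for at most one clock.)

**Theorem B.** For such games:

1. $\mathsf{Val}$ is computable exactly. Between consecutive constants of the game, each $\mathsf{Val}(\ell,\cdot)$ is $\equiv+\infty$, or $\equiv-\infty$, or finite, continuous and piecewise affine, with slopes in $\{0\}\cup\{-w(\ell')\}$ and an explicitly bounded number of pieces.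
2. For each $\ell$ and $\bowtie$, the set of $(x,c)$ for which the answer on $((\ell,x),\bowtie c)$ is *yes* is a computable Boolean combination of rational linear inequalities.
3. Adam has a strategy ensuring $SP\le c$ (resp. $<c$) iff Eve has no strategy ensuring $SP>c$ (resp. $\ge c$).

The one-clock question is posed in the report "Master Research Internship" (https://perso.eleves.ens-rennes.fr/people/julie.parreaux/Parreaux_rapportM2.pdf), where the undecidability for two clocks or more is quoted as known. We use that undecidability only in the parenthesis of Theorem A. A game without clocks is a one-clock game whose clock is never tested, which covers "at most one".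

## One-clock games, payoffs and values

**Definition (game).** The finite set of locations is $L=L_{Adam}\uplus L_{Eve}\uplus T$, with $T$ the targets. There is one clock $x$. A guard is a conjunction of constraints $x\sim c$ with $c\in\mathbb N$ and ${\sim}\in\{<,\le,=,\ge,>\}$. There are finitely many edges $e=(\ell,g,a,R,\ell')$: source, guard, action, set of clocks to reset ($R=\emptyset$ or $R=\{x\}$), and end. Each location has an invariant $Inv(\ell)$, which is a guard. Weights are integers, possibly negative: $w(\ell)=w_\ell$ is a cost per unit of time spent in $\ell$, and $w(e)$ is paid when $e$ is taken.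

**Definition (move).** A configuration is a pair $v=(\ell,x)$ with $x\ge0$. If $\ell\notin T$, the owner of $\ell$ chooses a delay $t\ge0$ and an edge $e$ from $\ell$ to $\ell'$. The move $(t,e)$ is *legal* if $Inv(\ell)$ holds at every clock value in $[x,x+t]$ (in particular at $x$), the guard of $e$ holds at $x+t$, and $Inv(\ell')$ holds at the new clock value $x'$, where $x'=0$ if $e$ resets and $x'=x+t$ otherwise. The game moves to $(\ell',x')$ at cost $tw_\ell+w(e)$.

The payoff $SP(\pi)$ of a play is the total cost until a target is first reached, and $+\infty$ if none is reached. Adam minimizes, Eve maximizes. A strategy maps finite histories (which record the moves made) to legal moves. Delays are arbitrary reals and strategies arbitrary functions. With $\sigma$ for Adam and $\tau$ for Eve,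
$$\overline{\mathsf{Val}}(v)=\inf_\sigma\sup_\tau SP(\mathrm{Play}(v,\tau,\sigma)),\qquad \underline{\mathsf{Val}}(v)=\sup_\tau\inf_\sigma SP(\mathrm{Play}(v,\tau,\sigma)),$$
and the game is determined if the two agree; the common value is $\mathsf{Val}$. Determinacy is a known fact for these games, and Lemma 1 below proves it anyway.

The game is assumed deadlock-free: from the input vertex, every reachable non-target configuration has a legal move. To speak about all configurations at once, we add a convention: a play that is *stuck*, meaning in a non-target configuration without legal move, has payoff $+\infty$. From the input vertex this never happens. We write $\overline{\mathbb R}=\mathbb R\cup\{\pm\infty\}$, $K=\max_\ell|w_\ell|$ and $W=\max_e|w(e)|$ ($W=0$ if there is no edge). Costs of moves are finite, so we never add $+\infty$ to $-\infty$.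

In Theorem B(1) the "constants" are $0$ and those in guards and invariants, and the bound on the number of pieces between two consecutive ones is $N=(p+1)^{|L|}(A^2+1)$ with
$$B=2|L|W,\qquad A=2|L|(2B+1),\qquad p=2A^3+A^2+2A+2 .$$
This number depends on $|L|$ and $W$ only, which will matter.

## Four games solved by hand

**Game 1.** This game will accompany us. Adam owns $\mathsf A$ with rate $-1$, Eve owns $\mathsf E$ with rate $-2$, both with invariant $x\le1$. There is one target $\odot$ with invariant true and rate $0$. There are three edges, none resetting: $e_0:\mathsf A\to\mathsf E$, guard true, weight $0$; $e_1:\mathsf E\to\odot$, guard $x=1$, weight $1$; $e_2:\mathsf E\to\odot$, guard true, weight $0$.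

Let $x\in[0,1]$. From $(\mathsf E,x)$, taking $e_2$ at clock value $s\ge x$ pays $-2(s-x)$, best at $s=x$ with payoff $0$. Waiting for $e_1$ pays $1-2(1-x)=2x-1$. So $\mathsf{Val}(\mathsf E,x)=\max(0,2x-1)$. From $\mathsf A$, leaving at $s$ gives $-(s-x)+\max(0,2s-1)$. For $s\le\frac12$ this is $x-s$, decreasing in $s$; for $s\ge\frac12$ it is $x+s-1$, increasing. The minimum over $s\in[x,1]$ is at $s=\max(x,\frac12)$, so $\mathsf{Val}(\mathsf A,x)=x-\frac12$ for $x\le\frac12$ and $2x-1$ for $x\ge\frac12$. In particular $\mathsf{Val}(\mathsf A,0)=-\frac12$: breakpoints and values need not be integers. The slopes in $x$ that occur are $0,1,2$, that is, $0$ and $-w(\mathsf A),-w(\mathsf E)$, as Theorem B(1) says.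

**Game 2 (the value does not answer the question).** One edge of weight $0$ leads to a target, with guard $0<x\wedge x\le1$; start at $x=0$. If the source has rate $-1$ and belongs to Eve, the payoffs are $-t$ with $t\in(0,1]$: the value is $0$, yet every payoff is $<0$, so Adam ensures $SP<0$. If the rate is $1$ and the owner is Adam, the payoffs are $t\in(0,1]$: the value is $0$ and every payoff is $>0$, so Adam cannot ensure $SP\le0$. Hence, when $c=\mathsf{Val}(v)$, the value alone decides neither threshold.

**Game 3 (locally optimal moves do not suffice either).** Adam owns one location of rate $0$, with a self-loop of weight $0$ and an edge of weight $0$ to a target, all guards true. The value is $0$. Both edges preserve it, but looping forever costs $+\infty$. Also, the equation for the value $y$ of this location is $y=\min(y,0)$, which every $y\le0$ solves; the value is the greatest solution.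

**Game 4 (one reset changes everything).** Add to Game 1 the edge $e_3:\mathsf E\to\mathsf A$ with guard $x=1$, reset, weight $1$. Let $g$ be the value function of Game 1. The only new option is to go, at $x=1$, from $\mathsf E$ to $(\mathsf A,0)$ with value $1+g(\mathsf A,0)=\frac12<1=g(\mathsf E,1)$. From $(\mathsf E,x)$ this option is worth $\frac12-2(1-x)$, less than the $1-2(1-x)$ from $e_1$. So $g$ still satisfies all optimality equations. But the true value is now $+\infty$ on $\{\mathsf A,\mathsf E\}\times[0,1]$: Eve always waits until $x=1$ and takes $e_3$, and Adam, who can only go to $\mathsf E$, never sees a target. Again the value is the greatest solution, not just any solution.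

## Iterating the one-step operator, and what the iteration lacks

Let $\mathcal V=L\times\mathbb R_{\ge0}$ be the set of configurations.

**Definition (one-step operator).** For $g:\mathcal V\to\overline{\mathbb R}$ and $v=(\ell,x)$ put $F(g)(v)=0$ if $\ell\in T$, and $F(g)(v)=+\infty$ if $\ell\notin T$ and $v$ is stuck. Otherwise $F(g)(v)$ is the infimum (if $\ell\in L_{Adam}$) or supremum (if $\ell\in L_{Eve}$), over the legal moves $(t,e)$ from $v$ to $v'$, of the *value of the move under $g$*, which is $tw_\ell+w(e)+g(v')$.

The operator is monotone: $g\le h$ implies $F(g)\le F(h)$. The first thing to try is to start from $+\infty$ outside the targets, apply $F$ again and again, and stop when nothing changes. Let us see it run. Adam owns $\mathsf A$, Eve owns $\mathsf E$, all rates are $0$, all guards and invariants true. The edges are $\mathsf A\to\mathsf E$ (weight $-1$, reset), $\mathsf A\to\odot$ (weight $0$), $\mathsf E\to\mathsf A$ (weight $0$, reset), $\mathsf E\to\odot$ (weight $-W$, $W\ge1$). The iterates do not depend on $x$. If $\alpha_n,\varepsilon_n$ are their values at $\mathsf A,\mathsf E$, then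
$$\alpha_{n+1}=\min(0,\varepsilon_n-1),\qquad\varepsilon_{n+1}=\max(\alpha_n,-W),\qquad \alpha_0=\varepsilon_0=+\infty .$$
Computing, $\alpha_1=\alpha_2=0$, $\varepsilon_1=+\infty$, $\varepsilon_2=\varepsilon_3=0$, $\alpha_3=-1$, and inductively $\alpha_{2k+1}=-k$ for $0\le k\le W+1$; then $\varepsilon$ stays at $-W$ and $\alpha$ at $-W-1$. That is the value at $\mathsf A$: Eve, by leaving at once, makes every payoff at least $-W-1$, and Adam, by going round at most $W+1$ times and then leaving, makes every payoff at most $-W-1$. Now delete the edge $\mathsf E\to\odot$. Then $\alpha_{2k+1}=-k$ for all $k$, and the value is $-\infty$ (Adam goes round $k$ times and leaves), reached at no finite stage.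

So the iteration by itself is not an algorithm. It lacks a bound, known in advance, after which we may stop; the two games above agree for about $2W$ rounds. Nor can we cut the problem at resets and treat the pieces one by one: after a reset the play continues from $(\ell',0)$, whose value is one of the unknowns.

The way past this is to stop computing the value from below or above, and *define* it. We shall prove that $\mathsf{Val}$ is the greatest $g$ with $g\le F(g)$. Suppose that, in addition, $\mathsf{Val}$ is known to be piecewise affine with slopes in a known finite set and at most $N$ pieces, where $N$ can be computed without knowing the values after resets. Then $\mathsf{Val}$ lies in a family described by finitely many real parameters, and "greatest $g$ of the family with $g\le F(g)$" is a first-order formula about real numbers with addition and order. Such formulas can be solved. Thus the main work is the bound $N$. After that, the case $c=\mathsf{Val}(v)$ needs a separate argument.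

## The value is the greatest post-fixpoint

A function $g$ with $g\le F(g)$ is called a *post-fixpoint*. In Game 3, writing $y$ for the value of $g$ at Adam's location and taking $g=0$ at the target, the condition is $y\le\min(y,0)$, i.e. $y\le0$.

**Lemma 1.** $\overline{\mathsf{Val}}=\underline{\mathsf{Val}}=:\mathsf{Val}$, $\mathsf{Val}=F(\mathsf{Val})$, and every $g$ with $g\le F(g)$ satisfies $g\le\mathsf{Val}$.

**Step 1: every post-fixpoint is below $\underline{\mathsf{Val}}$.** Let $g\le F(g)$, and let $a\in\mathbb R$ with $a<g(v)$. Let $W_n$ be the cost of the first $n$ moves and $v_n$ the configuration after them. Eve plays so that $W_n+g(v_n)>a$ for all $n$; this holds at $n=0$. At a non-stuck Adam configuration, each move, of cost $k$ to $v'$, satisfies $k+g(v')\ge F(g)(v_n)\ge g(v_n)$, so the inequality persists whatever Adam does. At a non-stuck Eve configuration, the supremum $F(g)(v_n)$ is $\ge g(v_n)>a-W_n$, so some move has $k+g(v')>a-W_n$; Eve plays one. If a target is reached, $g(v_n)\le F(g)(v_n)=0$, so the payoff $W_n$ is at least $W_n+g(v_n)>a$. Otherwise the play is infinite or stuck and the payoff is $+\infty$. So $\underline{\mathsf{Val}}(v)\ge a$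 for every real $a<g(v)$, that is, $g\le\underline{\mathsf{Val}}$.

**Step 2: $U=\overline{\mathsf{Val}}$ is a post-fixpoint.** At targets both sides are $0$, and at stuck configurations $F(U)=+\infty$. At a non-stuck Adam configuration $v$, let a move of cost $k$ lead to $v'$; we want $U(v)\le k+U(v')$. If $U(v')=+\infty$ there is nothing to show. Otherwise let $b>U(v')$ be real. Adam has a strategy from $v'$ with all payoffs $\le b$; making the move first and then following this strategy on the rest of the history gives payoffs $\le k+b$. So $U(v)\le k+b$, and we let $b$ decrease to $U(v')$. At a non-stuck Eve configuration $v$ let $s=F(U)(v)$, where we may assume $s<+\infty$, and let $b>s$ be real. For every Eve move $m$, of cost $k$ to $v'$, we have $U(v')\le s-k<b-k$, so there is an Adam strategy $\sigma_m$ from $v'$ with all payoffs $\le b-k$. The strategy that follows $\sigma_m$ after a first move $m$ has all payoffs $\le b$. So $U(v)\le b$ for all real $b>s$, i.e. $U(v)\le F(U)(v)$.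

**Step 3: conclusion.** By Steps 1 and 2, $\overline{\mathsf{Val}}\le\underline{\mathsf{Val}}$. The reverse inequality always holds, so $\mathsf{Val}$ exists, is a post-fixpoint, and is above every post-fixpoint. By monotonicity, $\mathsf{Val}\le F(\mathsf{Val})$ gives $F(\mathsf{Val})\le F(F(\mathsf{Val}))$, so $F(\mathsf{Val})$ is a post-fixpoint too, and $F(\mathsf{Val})\le\mathsf{Val}$. $\square$

We use the lemma almost always in the following form: one tries to raise $\mathsf{Val}$ somewhere, checks only the raised points, and concludes that nothing was raised.

**Corollary 2 (raising principle).** If $g\ge\mathsf{Val}$ and $g(v)\le F(g)(v)$ at every $v$ with $g(v)>\mathsf{Val}(v)$, then $g=\mathsf{Val}$.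

**Proof.** At the other $v$, $g(v)=\mathsf{Val}(v)=F(\mathsf{Val})(v)\le F(g)(v)$ by monotonicity. So $g\le F(g)$, and Lemma 1 gives $g\le\mathsf{Val}$. $\square$

As an example, suppose Eve owns one location of rate $0$ with a self-loop of weight $0$ and an edge of weight $0$ to a target, all guards true. If the value $y$ were finite (at a single $x$), raising it by $1$ there would give a $g$ that passes the test at that point, since the loop alone gives $F(g)\ge y+1$; contradiction. Indeed the value is $+\infty$: Eve loops forever.

## Regions and the options inside an open region

Let $0=a_0<\dots<a_k=M$ be $0$ together with all constants in guards and invariants. The *regions* are $\{a_i\}$, $I_i=(a_{i-1},a_i)$ and $I_\infty=(M,\infty)$. Each guard or invariant has a constant truth value on each region, and the set where it holds is convex. We first dispose of the unbounded region.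

**Lemma 3.** $\mathsf{Val}(\ell,\cdot)$ is constant on $I_\infty$, for every $\ell$.

**Proof.** Put $g(\ell,x)=\sup_{x'>M}\mathsf{Val}(\ell,x')$ for $x>M$, and $g=\mathsf{Val}$ elsewhere; then $g\ge\mathsf{Val}$. Let $x,x'>M$. Since $x+t,x'+t>M$ for all $t\ge0$, a move $(t,e)$ is legal from $(\ell,x)$ iff it is legal from $(\ell,x')$. Its successors $v_x,v_{x'}$ have the same location, and either both clock values are $0$ or both exceed $M$; in both cases $\mathsf{Val}(v_{x'})\le g(v_x)$. If $\ell$ is Adam's, a move from $(\ell,x)$ has value under $g$ at least $tw_\ell+w(e)+\mathsf{Val}(v_{x'})\ge\mathsf{Val}(\ell,x')$, for every $x'>M$; so $F(g)(\ell,x)\ge g(\ell,x)$. If $\ell$ is Eve's and not stuck, let $A<\mathsf{Val}(\ell,x')$; some move from $(\ell,x')$ has value $>A$ under $\mathsf{Val}$, and the same move from $(\ell,x)$ has value $>A$ under $g$. So again $F(g)(\ell,x)\ge g(\ell,x)$. Being stuck does not depend on $x>M$, and then $F(g)=+\infty$; at targets $g=0=F(g)$. The raising principle gives $g=\mathsf{Val}$. $\square$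

Now fix a bounded region $I=I_i=(a,b)$ and let $d=b-a$. We describe $x\in I$ by the *time to go* $\tau=b-x\in(0,d)$. A location $\ell\notin T$ is *active* if $Inv(\ell)$ holds on $I$. A non-active, non-target location is stuck everywhere on $I$ (already delay $0$ violates the invariant), has value $+\infty$ there, and is never entered with clock value in $I$.

**Definition (nodes and arcs).** The *nodes* are the active locations, the targets, and one node $\rho_{\ell'}$ for each $\ell'\in L$; there are at most $2|L|$ of them. To each node belongs a function on $(0,d)$: $f_\ell(\tau)=\mathsf{Val}(\ell,b-\tau)$ for active $\ell$, $f_\ell\equiv0$ for $\ell\in T$, and $f_{\rho_{\ell'}}\equiv\mathsf{Val}(\ell',0)$. Let $e$ be an edge from an active $\ell$ to $\ell'$ whose guard holds on $I$, and suppose that $Inv(\ell')$ holds on $I$ if $e$ does not reset, and at $0$ if it does. Then $e$ gives the *arc* $(\ell,w(e),n)$, with $n=\ell'$ if $e$ does not reset and $n=\rho_{\ell'}$ if it does.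

In Game 1 with $I=(0,1)$ the nodes are $\mathsf A,\mathsf E,\odot,\rho_{\mathsf A},\rho_{\mathsf E},\rho_\odot$. The edges $e_0,e_2$ give the arcs $(\mathsf A,0,\mathsf E)$ and $(\mathsf E,0,\odot)$, and $e_1$ gives none, because $x=1$ is false on $I$. In time to go, $f_{\mathsf E}(\tau)=\max(0,1-2\tau)$, while $f_{\mathsf A}(\tau)=1-2\tau$ for $\tau\le\frac12$ and $\frac12-\tau$ for $\tau\ge\frac12$.

Next we rewrite $F$ on $I$. From $(\ell,b-\tau)$ with $\ell$ active, a legal move with delay $t<\tau$ takes an edge at time to go $\sigma=\tau-t\in(0,\tau]$; such moves correspond exactly to pairs of a $\sigma\in(0,\tau]$ and an arc from $\ell$. A move $(t,e)$ with $t\ge\tau$ is legal from $(\ell,b-\tau)$ iff $(t-\tau,e)$ is legal from $(\ell,b)$, since the invariant holds on $I$; its cost is larger by $\tau w_\ell$. Let $z_\ell$ be the infimum (Adam) or supremum (Eve) of the values under $\mathsf{Val}$ of the legal moves from $(\ell,b)$, with $z_\ell=+\infty$ resp. $-\infty$ if there are none. These moves lead to clock values $\ge b$ or $0$, never into $I$. Hence, **if $g=\mathsf{Val}$ except possibly at active locations inside $I$**, then for active $\ell$, writing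 $g_n$ for the function of node $n$ under $g$,
$$F(g)_\ell(\tau)=\operatorname{opt}\Big(\{\tau w_\ell+z_\ell\}\cup\{(\tau-\sigma)w_\ell+c+g_n(\sigma):0<\sigma\le\tau,\ (\ell,c,n)\text{ an arc}\}\Big),\qquad(1)$$
with $\operatorname{opt}=\inf$ for Adam and $\sup$ for Eve. The only exception is an Eve location without any legal move from $I$; this happens for all $\tau$ or for none, and then $\mathsf{Val}(\ell,\cdot)\equiv+\infty$ on $I$.

**Definition (option).** The members of the set in (1) are the *options* of $\ell$ at $\tau$ under $g$ (under $\mathsf{Val}$ if nothing is said); $\tau w_\ell+z_\ell$ is the option with parameter $\sigma=0$. Put $G_\ell(\tau)=\operatorname{opt}\{c+f_n(\tau):(\ell,c,n)\text{ an arc}\}$, the best that can be had without waiting, with $G_\ell\equiv+\infty$ (Adam) or $-\infty$ (Eve) if there is no arc.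

We shall often use that an option with parameter $\sigma$ at $\tau'$ is also an option at every $\tau\ge\tau'$, with value increased by $(\tau-\tau')w_\ell$: one waits that much longer first. In Game 1, $z_{\mathsf E}=1$, $z_{\mathsf A}=\mathsf{Val}(\mathsf E,1)=1$, $G_{\mathsf E}\equiv0$, and (1) for $\mathsf E$ reads $f_{\mathsf E}(\tau)=\sup(\{1-2\tau\}\cup\{-2(\tau-\sigma):0<\sigma\le\tau\})$.

## Lipschitz continuity and one-sided slope bounds

**Lemma 4.** For each active $\ell$: $f_\ell\equiv+\infty$, or $f_\ell\equiv-\infty$, or $f_\ell$ is finite and $K$-Lipschitz on $(0,d)$.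

**Step 1: the candidate.** We raise $\mathsf{Val}$ to its upper Lipschitz envelope. Put $g_n(\tau)=\sup_{\tau'\in(0,d)}(f_n(\tau')-K|\tau-\tau'|)$ for active $n$, and $g=\mathsf{Val}$ elsewhere. Then $g\ge\mathsf{Val}$, and $g_n(\sigma)\ge f_n(\sigma')-K|\sigma-\sigma'|$ for all nodes $n$ and all $\sigma,\sigma'\in(0,d)$; for targets and nodes $\rho_{\ell'}$ because their functions are constant.

**Step 2: an inequality that lets a player copy an option at a different time.** Let $w=w_\ell$, $\sigma\le\tau$, $\sigma'\le\tau'$, and consider
$$(\tau-\sigma)w-K|\sigma-\sigma'|\ \ge\ (\tau'-\sigma')w-K|\tau-\tau'|.\qquad(2)$$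
It holds in three cases. If $\sigma=\sigma'$, it says $(\tau-\tau')w\ge-K|\tau-\tau'|$. If $\sigma'=\tau'<\sigma$, then $\tau\ge\sigma>\tau'$ and it says $(\tau-\sigma)w\ge-K(\tau-\sigma)$. If $\sigma=\tau<\sigma'$, then $\tau'\ge\sigma'>\tau$ and it says $K(\tau'-\sigma')\ge(\tau'-\sigma')w$.

**Step 3: Adam's locations pass the test.** Take an option at $\tau$ with parameter $\sigma$, and any $\tau'\in(0,d)$. If $\sigma>0$ with arc $(\ell,c,n)$, let $\sigma'=\min(\sigma,\tau')$, so that (2) holds by its first or second case. Since $f_\ell(\tau')\le(\tau'-\sigma')w+c+f_n(\sigma')$, the option has under $g$ the value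
$$(\tau-\sigma)w+c+g_n(\sigma)\ge(\tau-\sigma)w-K|\sigma-\sigma'|+c+f_n(\sigma')\ge(\tau'-\sigma')w+c+f_n(\sigma')-K|\tau-\tau'|\ge f_\ell(\tau')-K|\tau-\tau'|.$$
If $\sigma=0$, then $\tau w+z_\ell\ge\tau'w+z_\ell-K|\tau-\tau'|\ge f_\ell(\tau')-K|\tau-\tau'|$. As $\tau'$ and the option are arbitrary, $F(g)_\ell(\tau)\ge g_\ell(\tau)$.

**Step 4: Eve's locations pass the test.** If $\ell$ has no moves from $I$, then $F(g)_\ell=+\infty$. Otherwise let $A<f_\ell(\tau')$ and take an option at $\tau'$ of value $>A$, with parameter $\sigma'$. At $\tau$ use the same arc (or $z_\ell$) with $\sigma=\min(\sigma',\tau)$; then (2) holds by its first or third case. If an arc is used, (2) and $g_n(\sigma)\ge f_n(\sigma')-K|\sigma-\sigma'|$ show that the value under $g$ at $\tau$ is $>A-K|\tau-\tau'|$; if $\sigma'=0$ then $\sigma=0$ and $\tau w+z_\ell\ge\tau'w+z_\ell-K|\tau-\tau'|>A-K|\tau-\tau'|$. So $F(g)_\ell\ge g_\ell$.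

**Step 5: conclusion.** By the raising principle $g=\mathsf{Val}$, that is, $f_\ell(\tau)\ge f_\ell(\tau')-K|\tau-\tau'|$ for all $\tau,\tau'\in(0,d)$. If $f_\ell$ is $+\infty$ at one point it is $+\infty$ everywhere, and if it is $-\infty$ at one point it is $-\infty$ everywhere. Otherwise it is finite and $K$-Lipschitz. $\square$

Call a node *finite* if its function is finite. A finite Adam node has no arc to a node with $f\equiv-\infty$, and a finite Eve node has none to a node with $f\equiv+\infty$ (delay $0$ would transfer the infinite value). So for a finite active $\ell$, the function $G_\ell$ is an optimum of finitely many finite $K$-Lipschitz functions, hence continuous, or it is identically $+\infty$ (Adam) or $-\infty$ (Eve).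

**Lemma 5.** Let $\ell$ be active and finite, $0<\tau'\le\tau<d$. If $\ell$ is Adam's, $f_\ell(\tau)\le f_\ell(\tau')+w_\ell(\tau-\tau')$; if Eve's, $f_\ell(\tau)\ge f_\ell(\tau')+w_\ell(\tau-\tau')$. If $\ell$ is Eve's and $f_\ell>G_\ell$ on an open interval, then $f_\ell$ is affine with slope $w_\ell$ there.

**Proof.** The options at $\tau'$ are options at $\tau$, increased by $w_\ell(\tau-\tau')$; this is the first part. For the second, let $\tau'<\tau$ lie in the interval and put $h(\sigma)=f_\ell(\sigma)-w_\ell\sigma$, which is nondecreasing by the first part. The options at $\tau$ with parameter $\le\tau'$ are exactly the options at $\tau'$, so their supremum minus $w_\ell\tau$ is $h(\tau')$. The best option with parameter $\sigma\in(\tau',\tau]$ is $(\tau-\sigma)w_\ell+G_\ell(\sigma)$. Hence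
$$h(\tau)=\max\Big(h(\tau'),\ \sup_{\tau'\le\sigma\le\tau}(G_\ell(\sigma)-w_\ell\sigma)\Big),$$
where including $\sigma=\tau'$ is harmless because $G_\ell(\tau')\le f_\ell(\tau')$. If $G_\ell\equiv-\infty$ we get $h(\tau)=h(\tau')$. Otherwise the supremum is attained at some $\sigma$, by continuity, and equals $G_\ell(\sigma)-w_\ell\sigma<f_\ell(\sigma)-w_\ell\sigma=h(\sigma)\le h(\tau)$. So the maximum is the first entry: $h(\tau)=h(\tau')$. $\square$

Lemma 4 gives continuity, but a Lipschitz function may have infinitely many breakpoints. Bounding their number is the next task.

## Eliminating the locations in order of increasing rate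

All slopes in this section are with respect to $\tau$. Let $\Lambda=\{0\}\cup\{w_\ell:\ell\in L\}$. The plan is to treat the active locations one after another, always taking the smallest rate among those left, and to cut $(0,d)$ at a bounded number of points each time so that the location becomes understood on each part.

**Definition (status).** Let $J\subseteq(0,d)$ be an open interval. A *status assignment* on $J$ labels each finite node *affine* ($f_n$ is affine on $J$ with slope in $\Lambda$), *urgent* (an active Eve node with $f_n=G_n$ on $J$: she loses nothing by leaving at once) or *free* (active, nothing assumed). Finite targets and finite nodes $\rho_{\ell'}$ are labelled affine; their slope is $0$, which is in $\Lambda$.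

The names are assumptions that we carry along; in Game 1, on $(\frac12,1)$, the node $\mathsf E$ may be labelled urgent, as $f_{\mathsf E}=G_{\mathsf E}=0$ there, or affine.

Let $\omega$ be the smallest rate of a free node. Free Eve nodes grow with $\tau$ at least at their own rate, so at least at rate $\omega$ (Lemma 5). An urgent node copies another node. A free Adam node either waits, at a rate $\ge\omega$, or copies another node. So, near a given point, values should grow at rate at least $\omega$ unless they are tied to an affine node of slope $<\omega$. The catch is that nodes copy each other, perhaps in circles, so this is no proof; the raising principle makes it one.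

**Lemma 6 (local slopes).** Let a status assignment on $J$ with at least one free node be given, $\omega=\min\{w_\ell:\ell\text{ free}\}$, $\tau_0\in J$. Consider the undirected graph on the finite nodes whose edges are the arcs $(m,c,n)$ with $m$ non-affine, $n$ finite and $f_m(\tau_0)=c+f_n(\tau_0)$, and let $C$ be a connected component. If every affine node of $C$ has slope $\ge\omega$, there is $\delta>0$ with $f_m(\tau)\ge f_m(\tau')+\omega(\tau-\tau')$ for all $m\in C$ and $\tau_0-\delta\le\tau'\le\tau\le\tau_0+\delta$.

**Step 1: choose $\delta$ so small that arcs leaving $C$ do not interfere.** There are finitely many arcs $(m,c,n)$ with $m\in C$ non-affine and $n\notin C$ finite, and for each of them $f_m(\tau_0)\ne c+f_n(\tau_0)$, since otherwise $n$ would be in $C$. So there is $\eta>0$ with $|f_m(\tau_0)-c-f_n(\tau_0)|\ge\eta$ for all of them. Choose $\delta>0$ with $J_\delta=[\tau_0-\delta,\tau_0+\delta]\subset J$ and $6K\delta<\eta$.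

**Step 2: the candidate.** We raise the functions of $C$ so that they grow at rate $\ge\omega$. For $m\in C$ and $\tau\in J_\delta$ let
$$g_m(\tau)=\max_{\tau'\in[\tau_0-\delta,\tau]}\big(f_m(\tau')+\omega(\tau-\tau')\big)\ \ge f_m(\tau),$$
and $g=\mathsf{Val}$ elsewhere. For an affine $m\in C$ the slope is $\ge\omega$, so $g_m=f_m$. Hence $g$ differs from $\mathsf{Val}$ only at active locations inside $I$, and formula (1) applies. For $n\in C$ and $\tau'\le\sigma$ in $J_\delta$ we have
$$g_n(\sigma)\ge f_n(\tau')+\omega(\sigma-\tau').\qquad(3)$$
It remains to check, for non-affine $m\in C$ and $\tau'\le\tau$ in $J_\delta$, that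
$$F(g)_m(\tau)\ge f_m(\tau')+\omega(\tau-\tau').\qquad(4)$$
Taking the maximum over $\tau'$ then gives $F(g)_m(\tau)\ge g_m(\tau)$, and the raising principle gives $g=\mathsf{Val}$, which is the claim.

**Step 3: (4) for $m$ urgent.** Since $f_m(\tau')=G_m(\tau')$ is finite, $f_m(\tau')=c+f_n(\tau')$ for some arc $(m,c,n)$ with $n$ finite. If $n\notin C$, the function $f_m-c-f_n$ is $0$ at $\tau'$ and has modulus $\ge\eta$ at $\tau_0$; but $|\tau'-\tau_0|\le\delta$, so it varies by at most $2K\delta<\eta$, a contradiction. So $n\in C$. Eve may leave at once, and (3) gives $F(g)_m(\tau)\ge c+g_n(\tau)\ge c+f_n(\tau')+\omega(\tau-\tau')=f_m(\tau')+\omega(\tau-\tau')$.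

**Step 4: (4) for $m$ free and Eve's.** For $A<f_m(\tau')$ take an option at $\tau'$ of value $>A$. At $\tau$ it has value $>A+w_m(\tau-\tau')\ge A+\omega(\tau-\tau')$, because $w_m\ge\omega$, and under $g\ge\mathsf{Val}$ at least as much.

**Step 5: (4) for $m$ free and Adam's.** Every option at $\tau$ under $g$ must be bounded below. Let $\sigma$ be its parameter.

- If $\sigma\le\tau'$, it is also an option at $\tau'$, with value there $\ge f_m(\tau')$ under $\mathsf{Val}$, hence under $g$. So at $\tau$ its value is $\ge f_m(\tau')+w_m(\tau-\tau')\ge f_m(\tau')+\omega(\tau-\tau')$.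
- If $\tau'<\sigma\le\tau$ with an arc $(m,c,n)$, $n\in C$, then by (3) and $c+f_n(\tau')\ge f_m(\tau')$ (delay $0$), $(\tau-\sigma)w_m+c+g_n(\sigma)\ge\omega(\tau-\sigma)+c+f_n(\tau')+\omega(\sigma-\tau')\ge f_m(\tau')+\omega(\tau-\tau')$.
- If $\tau'<\sigma\le\tau$ with an arc $(m,c,n)$, $n\notin C$ finite, then $c+f_n(\tau_0)\ge f_m(\tau_0)$ by delay $0$, hence $c+f_n(\tau_0)\ge f_m(\tau_0)+\eta$ by Step 1. Also $(\tau-\sigma)w_m\ge-2K\delta$, $f_n(\sigma)\ge f_n(\tau_0)-K\delta$ and $g_n=f_n$. So the option is at least $c+f_n(\tau_0)-3K\delta\ge f_m(\tau_0)+\eta-3K\delta\ge f_m(\tau_0)+3K\delta$. On the other side, $f_m(\tau')+\omega(\tau-\tau')\le f_m(\tau_0)+K\delta+2K\delta$.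
- If $n$ is not finite, then $f_n\equiv+\infty$, because $m$ is a finite Adam node, and the option is $+\infty$. $\square$

**Definition (low lines).** In the situation of Lemma 6, the *low lines* on $J$ are the functions $k+f_n$ with $n$ affine on $J$ of slope $<\omega$, $k\in\mathbb Z$, $|k|\le B$. There are at most $A=2|L|(2B+1)$ of them.

If $\ell$ and $n$ lie in the same component at $\tau_0$, a simple path between them has at most $2|L|-1$ edges, each of which is an equality with an integer of modulus $\le W$. So $f_\ell(\tau_0)=k+f_n(\tau_0)$ with $k\in\mathbb Z$, $|k|\le B$. Hence **if $f_\ell(\tau_0)$ lies on no low line, the component of $\ell$ at $\tau_0$ contains no affine node of slope $<\omega$, and the conclusion of Lemma 6 holds for it**.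

**Lemma 7 (elimination).** Let $\ell$ be free with $w_\ell=\omega$. Removing at most $p=2A^3+A^2+2A+2$ points from $J$ leaves open intervals on each of which $f_\ell$ is affine with slope in $\Lambda$, or $\ell$ is Eve's and $f_\ell=G_\ell$.

**Step 1: Eve's location.** We count the intervals on which she strictly prefers to wait. By Lemma 5, $f_\ell$ grows at least at rate $\omega$, so $f_\ell-\lambda$ is strictly increasing for every low line $\lambda$ and vanishes at most once. Thus the set $Z$ of points of $J$ where $f_\ell$ meets a low line has at most $A$ elements. Since $f_\ell\ge G_\ell$ and both are continuous (or $G_\ell\equiv-\infty$), the set $O=\{\tau\in J:f_\ell(\tau)>G_\ell(\tau)\}$ is open, and $f_\ell=G_\ell$ on $J\setminus O$. On each component $(u',v')$ of $O$, $f_\ell$ is affine of slope $\omega$ by Lemma 5.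

We claim that $u'\in J$ implies $u'\in Z$. As $u'\notin O$, we have $f_\ell(u')=G_\ell(u')=c+f_n(u')$ for some arc $(\ell,c,n)$ with $n$ finite, and so $n$ is in the component of $\ell$ at $u'$. If $u'\notin Z$, Lemma 6 applies at $\tau_0=u'$, and for $\tau>u'$ close to $u'$,
$$G_\ell(\tau)\ge c+f_n(\tau)\ge c+f_n(u')+\omega(\tau-u')=f_\ell(u')+\omega(\tau-u')=f_\ell(\tau),$$
the last equality by affinity on $(u',v')$ and continuity. This contradicts $\tau\in O$.

Distinct components have distinct left endpoints, and at most one left endpoint is the left end of $J$, so $O$ has at most $A+1$ components. Remove their at most $2A+2\le p$ endpoints. Each remaining interval lies inside a component of $O$ or in $J\setminus O$, so it has one of the two required forms.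

**Step 2: Adam's location, away from low lines.** Remove the at most $A^2$ points where two distinct low lines cross. On each of the at most $A^2+1$ remaining intervals $J'$, the distinct low lines are strictly ordered, $\alpha_1<\dots<\alpha_r$, $r\le A$. At a point of $J'$ where $f_\ell$ is on no $\alpha_i$, Lemma 6 bounds its growth below by $\omega$ near the point, and Lemma 5 bounds it above by $w_\ell=\omega$. So $f_\ell$ is affine of slope $\omega$ near that point.

**Step 3: Adam's location meets each low line in an interval.** We show that $\{f_\ell=\alpha_i\}\cap J'$ is convex. It is closed in $J'$, so if it is not convex there are $s_1<s_2$ in it with $f_\ell\ne\alpha_i$ on $(s_1,s_2)$, hence $f_\ell-\alpha_i$ of constant sign there.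

- If $f_\ell>\alpha_i$ on $(s_1,s_2)$: just left of $s_2$, by continuity, $f_\ell$ is above $\alpha_i$ and below $\alpha_{i+1}$ (if it exists), so on no low line. By Step 2 it has slope $\omega>\mathrm{slope}(\alpha_i)$ there, so $f_\ell-\alpha_i$ is positive and strictly increasing up to $s_2$ and cannot vanish at $s_2$.
- If $f_\ell<\alpha_i$ on $(s_1,s_2)$: just right of $s_1$, $f_\ell$ is below $\alpha_i$ and above $\alpha_{i-1}$ (if it exists), so it has slope $\omega$ there, and $f_\ell-\alpha_i$ increases from $0$, so it is positive; contradiction.

**Step 4: count.** Remove from each $J'$ the at most $2r\le2A$ endpoints of these relatively closed intervals. On each remaining interval, $f_\ell$ coincides with some $\alpha_i$, whose slope is in $\Lambda$, or is on no low line and is affine of slope $\omega\in\Lambda$. In total at most $A^2+2A(A^2+1)\le p$ points are removed. $\square$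

Let us watch this on Game 1, where $d=1$ and $J=(0,1)$. The smallest rate is $\omega=-2$, at $\mathsf E$. There is no low line, so a component of $O$ can only begin at the left end of $J$; indeed $O=(0,\frac12)$, with slope $-2$, and $\mathsf E$ is urgent on $(\frac12,1)$. Next comes $\mathsf A$, with $\omega=-1$. On $(0,\frac12)$ the node $\mathsf E$ is affine of slope $-2<-1$, so $f_{\mathsf E}$ is a low line, and $f_{\mathsf A}=f_{\mathsf E}$ stays on it. On $(\frac12,1)$, with $\mathsf E$ urgent, the only affine nodes have slope $0$, there is no low line, and $f_{\mathsf A}=\frac12-\tau$ has slope $\omega=-1$.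

**Proposition 8.** On $(0,d)$ the finite functions $f_\ell$ are continuous and piecewise affine with slopes in $\Lambda$ and a common partition into at most $N=(p+1)^{|L|}(A^2+1)$ intervals.

**Step 1: eliminate all free nodes.** Start with $J=(0,d)$ and all finite active nodes free. In each round pick a free $\ell$ with minimal $w_\ell$ and apply Lemma 7 on every current subinterval; on each resulting subinterval, $\ell$ becomes affine or urgent. Statuses restrict to subintervals, and the set of free nodes remains the same on all subintervals, so the rounds are well defined. Each round multiplies the number of intervals by at most $p+1$, since $p$ does not depend on the interval. After at most $|L|$ rounds there are at most $(p+1)^{|L|}$ intervals, without free nodes.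

**Step 2: resolve the urgent nodes.** On such an interval let $m$ be urgent and fix $\tau$. From $m$ follow arcs that realize $G$ at $\tau$, as long as the current node is urgent; these arcs lead to finite nodes. Suppose a node repeats. Then there is a cycle of urgent nodes with $f_{m_j}(\tau)=c_j+f_{m_{j+1}}(\tau)$. Raise the values of the nodes of the cycle by $1$, at this single $\tau$. The resulting $g$ satisfies $g_{m_j}(\tau)=c_j+g_{m_{j+1}}(\tau)\le F(g)_{m_j}(\tau)$, because these are Eve's nodes and delay $0$ along the arc is an option. By the raising principle $g=\mathsf{Val}$, a contradiction. So an affine node $n$ is reached along a simple path, and $f_m(\tau)=k+f_n(\tau)$ with $k\in\mathbb Z$, $|k|\le B$.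

There are at most $A$ functions $k+f_n$ of this kind on the interval, the same for all $m$ and $\tau$. Remove the at most $A^2$ crossings of distinct ones. On each remaining interval these lines are disjoint, and the continuous function $f_m$ lies at each point on one of them. The sets where it lies on a given line are closed, disjoint and finite in number, so by connectedness $f_m$ coincides with a single line, whose slope is in $\Lambda$. This gives at most $N$ intervals in all. Continuity across the removed points is Lemma 4. $\square$

The numbers $\mathsf{Val}(\ell',0)$ and $z_\ell$, which are unknown and tied to the other regions through resets and through the end of the region, do not enter $N$. They were used only as constants.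

## Describing the value in linear real arithmetic

We recall the textbook fact that we use. *Fourier–Motzkin elimination*: a finite system of linear inequalities (strict or not) in $y$ and other variables can be solved for $y$ into lower bounds $l_i\,(<\text{ or }\le)\,y$, upper bounds $y\,(<\text{ or }\le)\,u_j$, and inequalities without $y$. There is a real $y$ satisfying it iff those without $y$ hold and for all $i,j$ we have $l_i\le u_j$ if both inequalities are non-strict, and $l_i<u_j$ otherwise. Treating disjunctions separately and writing $\forall$ as $\neg\exists\neg$, one can effectively remove all quantifiers from a formula over $(\mathbb R,+,<,1)$ with rational coefficients.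

**Step 1: a parametrized family containing $\mathsf{Val}$.** A parameter vector $\mathbf p$ consists of the following real numbers:

- a code $\kappa_{\ell,r}$ for each location $\ell$ and region $r$, and a value $h_{\ell,r}$ for each $\ell$ and each $r$ that is some $\{a_i\}$ or $I_\infty$;
- for each bounded $I_i$, breakpoints $s_{i,0},\dots,s_{i,N}$, and for each $\ell$ numbers $h_{\ell,i,0},\dots,h_{\ell,i,N}$ and slope codes $\lambda_{\ell,i,1},\dots,\lambda_{\ell,i,N}$.

Let $\mathrm{wf}(\mathbf p)$ ("well formed") state: $\kappa_{\ell,r}\in\{-1,0,1\}$; $\lambda_{\ell,i,j}\in\Lambda$; $a_{i-1}=s_{i,0}\le\dots\le s_{i,N}=a_i$; and, for all $\ell,i,j$ and each $\lambda\in\Lambda$, if $\lambda_{\ell,i,j}=\lambda$ then $h_{\ell,i,j}=h_{\ell,i,j-1}-\lambda(s_{i,j}-s_{i,j-1})$. If it holds, let $g_{\mathbf p}(\ell,\cdot)$ on the region $r$ be $\equiv+\infty$ if $\kappa_{\ell,r}=1$ and $\equiv-\infty$ if $\kappa_{\ell,r}=-1$. If $\kappa_{\ell,r}=0$, it is $h_{\ell,r}$ when $r$ is $\{a_i\}$ or $I_\infty$, and $h_{\ell,i,j-1}-\lambda_{\ell,i,j}(x-s_{i,j-1})$ for $x\in[s_{i,j-1},s_{i,j}]\cap I_i$ when $r=I_i$; the pieces agree where they meet, by $\mathrm{wf}$.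

We have $\mathsf{Val}=g_{\mathbf p}$ for some well-formed $\mathbf p$. At the points $a_i$ any values are allowed. On $I_\infty$ use Lemma 3. On $I_i$, use Lemma 4 and Proposition 8 for active locations, noting that slope $\lambda$ in $\tau$ is slope $-\lambda$ in $x$, and pad with repeated breakpoints. Non-active, non-target locations are $\equiv+\infty$ and targets are $\equiv0$. (Where the code is $\pm1$ on $I_i$, take $h=0$ and slope codes $0\in\Lambda$.)

**Step 2: the family is linear.** The product of a slope and a breakpoint looks quadratic, but the slope ranges over the fixed finite set of integers $\Lambda$. So $\mathrm{wf}(\mathbf p)$ and, under $\mathrm{wf}(\mathbf p)$, the predicate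
$$\Gamma_{\mathbf p}(\ell,x,y):\iff g_{\mathbf p}(\ell,x)>y\qquad(x\ge0,\ y\in\mathbb R)$$
are quantifier-free formulas with linear atoms and integer coefficients. The second is a disjunction, over $r=I_i$, $j$ and $\lambda\in\Lambda$, of the conjunctions of $x\in r$, $s_{i,j-1}\le x\le s_{i,j}$, $\kappa_{\ell,r}=0$, $\lambda_{\ell,i,j}=\lambda$ and $y<h_{\ell,i,j-1}-\lambda(x-s_{i,j-1})$, together with the simpler cases: $x\in r$, $\kappa_{\ell,r}=1$; and $x\in r$, $\kappa_{\ell,r}=0$, $y<h_{\ell,r}$ for the other regions.

**Step 3: "post-fixpoint" is a formula.** Since invariants are convex, "$(t,e)$ is legal from $(\ell,x)$" needs $Inv(\ell)$ only at $x$ and $x+t$; it is a quantifier-free linear formula in $x,t$, and the new clock value $x'$ is $x+t$ or $0$. Let $\theta(\mathbf p)$ be the conjunction of $\mathrm{wf}(\mathbf p)$ with the following conditions, for all $\ell$ and all $x\ge0$: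

- $\ell\in T$: $\neg\Gamma_{\mathbf p}(\ell,x,0)$;
- $\ell\in L_{Adam}$: for all $e,t,y$, if $(t,e)$ is legal and $\Gamma_{\mathbf p}(\ell,x,y)$, then $\Gamma_{\mathbf p}(\ell',x',y-tw_\ell-w(e))$;
- $\ell\in L_{Eve}$: for all $y$ with $\Gamma_{\mathbf p}(\ell,x,y)$, either no move is legal from $(\ell,x)$, or there are $e,t$ with $(t,e)$ legal and $\Gamma_{\mathbf p}(\ell',x',y-tw_\ell-w(e))$.

For $\alpha,\beta\in\overline{\mathbb R}$, $\alpha\le\beta$ iff every real $y<\alpha$ satisfies $y<\beta$. Now $\Gamma_{\mathbf p}(\ell',x',y-tw_\ell-w(e))$ says that the value of the move under $g_{\mathbf p}$ is $>y$. So the second condition says that $g_{\mathbf p}(\ell,x)$ is at most the value of every move, and the third that it is at most their supremum, or that $(\ell,x)$ is stuck. Hence $\theta(\mathbf p)$ holds iff $\mathrm{wf}(\mathbf p)$ and $g_{\mathbf p}\le F(g_{\mathbf p})$.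

**Step 4: "greatest" is a formula.** In the same way $g_{\mathbf q}\le g_{\mathbf p}$ is $\bigwedge_\ell\forall x\ge0\,\forall y\,(\Gamma_{\mathbf q}(\ell,x,y)\to\Gamma_{\mathbf p}(\ell,x,y))$. Put
$$\Theta(\mathbf p):=\theta(\mathbf p)\wedge\forall\mathbf q\,\big(\theta(\mathbf q)\to g_{\mathbf q}\le g_{\mathbf p}\big).$$

**Lemma 9.** $\Theta(\mathbf p)$ holds iff $\mathrm{wf}(\mathbf p)$ and $g_{\mathbf p}=\mathsf{Val}$. In particular $\Theta$ is satisfiable.

**Proof.** If $\Theta(\mathbf p)$, then $g_{\mathbf p}$ is a post-fixpoint, so $g_{\mathbf p}\le\mathsf{Val}$ by Lemma 1. By Step 1, $\mathsf{Val}=g_{\mathbf q}$ for some well-formed $\mathbf q$, and $\theta(\mathbf q)$ holds because $\mathsf{Val}=F(\mathsf{Val})$; so $\mathsf{Val}\le g_{\mathbf p}$. Conversely, if $\mathrm{wf}(\mathbf p)$ and $g_{\mathbf p}=\mathsf{Val}$, then $\theta(\mathbf p)$ holds, and every $\mathbf q$ with $\theta(\mathbf q)$ has $g_{\mathbf q}\le\mathsf{Val}=g_{\mathbf p}$, again by Lemma 1. Such $\mathbf p$ exist by Step 1. $\square$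

Game 3 shows the formula at work. With $g=0$ at the target and one finite number $y$ for Adam's location, $\theta$ is $y\le\min(y,0)$, i.e. $y\le0$, and maximality among these selects $y=0$. (The code for $+\infty$ would violate the condition for the exit edge.)

**Step 5: solve.** Eliminate the quantifiers of $\Theta$. The result is a finite disjunction of finite systems of strict and non-strict linear inequalities with rational coefficients in $\mathbf p$. Test each system for solvability by eliminating its variables one after another, and take a solvable one. Going back through the eliminations, choose the variables one at a time; each must lie in a nonempty interval with endpoints rational or infinite. Such an interval contains a computable rational number, either an interior one or its unique point. So a rational $\mathbf p^*$ with $g_{\mathbf p^*}=\mathsf{Val}$ is computable. Together with Lemma 4 and Proposition 8 this proves **Theorem B(1)**. $\square$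

## Thresholds equal to the value: tight moves and a finite reachability game

If $\mathsf{Val}(v)\ne c$, the value answers the question. Game 2 shows that for $c=\mathsf{Val}(v)$ it does not, and Game 3 that playing optimally move by move may never end. We therefore look at the moves that keep the value exactly, and ask who can force what among them.

Let $0=b_0<\dots<b_q=M$ be all the $a_i$ and all breakpoints of $\mathbf p^*$. The *cells* are $\{b_j\}$, $(b_j,b_{j+1})$ and $(M,\infty)$. Each cell lies in one region, and on each cell each $\mathsf{Val}(\ell,\cdot)$ is $\equiv+\infty$, or $\equiv-\infty$, or finite and affine. Let $X=\{v:\mathsf{Val}(v)\in\mathbb R\}$.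

**Definition (tight move).** A legal move from $v=(\ell,x)\in X$, $\ell\notin T$, of cost $k$ to $v'$ is *tight* if $k+\mathsf{Val}(v')=\mathsf{Val}(v)$; then $v'\in X$.

As $\mathsf{Val}=F(\mathsf{Val})$, a non-tight Adam move has $k+\mathsf{Val}(v')>\mathsf{Val}(v)$ and a non-tight Eve move has $k+\mathsf{Val}(v')<\mathsf{Val}(v)$: a non-tight move is a mistake. No $v\in X$ with $\ell\notin T$ is stuck, since stuck configurations have value $+\infty$. In Game 1, from $(\mathsf A,0)$ the only tight move is to wait until $x=\frac12$ and take $e_0$. From $(\mathsf E,\frac12)$ there are two tight moves, $e_2$ at once and $e_1$ at $x=1$, both worth $0$. In Game 2, there is no tight move from the start.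

There are uncountably many configurations. The next lemma shows that only the cell matters.

**Lemma 10.** Let $x,y$ be in the same cell $\kappa$, $(\ell,x)\in X$, $\ell\notin T$. If a tight move via $e$ leads from $(\ell,x)$ to $(\ell',x')$ with $x'$ in the cell $\kappa'$, then a tight move via $e$ leads from $(\ell,y)$ to some $(\ell',y')$ with $y'\in\kappa'$.

**Step 1: measure moves by the clock value at which they are taken.** If $\kappa$ is a singleton there is nothing to prove, so let $\kappa$ be open. Then $\mathsf{Val}(\ell,\cdot)$ is finite and affine on $\kappa$. Put $\varepsilon=1$ if $\ell$ is Adam's and $\varepsilon=-1$ if it is Eve's, and let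
$$H(u)=\mathsf{Val}(\ell,u)+w_\ell u,\qquad P(u)=w_\ell u+w(e)+\mathsf{Val}(\ell',u^*),$$
with $u^*=0$ if $e$ resets and $u^*=u$ otherwise. A legal move from $(\ell,u)$ taking $e$ at clock value $s\ge u$ has value $(s-u)w_\ell+w(e)+\mathsf{Val}(\ell',s^*)=P(s)-w_\ell u$. Therefore, for $u\in\kappa$, such a move satisfies $\varepsilon P(s)\ge\varepsilon H(u)$, with equality iff it is tight. Let the given tight move take $e$ at $s\ge x$; then $P(s)=H(x)$ is finite.

**Step 2: $H$ does not change while one waits for $s$.** Let $u\in\kappa$ with $x\le u\le s$. The invariant holds on $[x,s]$, so taking $e$ at $s$ is legal from $(\ell,u)$; hence $(\ell,u)$ is not stuck and $\varepsilon H(u)\le\varepsilon P(s)$. Conversely, every legal move from $(\ell,u)$, taken at some $s''\ge u$ via some edge $e''$, is legal from $(\ell,x)$ with the same $e''$ and $s''$, because $Inv(\ell)$ holds on $[x,u]$. The value from $u$ plus $w_\ell u$ equals the value from $x$ plus $w_\ell x$. Taking the infimum (Adam) or supremum (Eve) over the moves from $(\ell,u)$, which are only some of the moves from $(\ell,x)$, gives $\varepsilon H(x)\le\varepsilon H(u)$. So $\varepsilon H(x)\le\varepsilon H(u)\le\varepsilon P(s)=\varepsilon H(x)$,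 i.e.
$$H(u)=H(x)=P(s)\quad\text{for all }u\in\kappa\cap[x,s].\qquad(5)$$

**Step 3: the case $s\in\kappa$.** Here we leave at once from $y$. By (5) with $u=s$, $H(s)=P(s)$. Since $\kappa$ lies in one region, taking $e$ with delay $0$ is legal from $(\ell,u)$ for every $u\in\kappa$, so $\varepsilon(P-H)\ge0$ on $\kappa$. As $\mathsf{Val}(\ell',s^*)$ is finite, $u\mapsto\mathsf{Val}(\ell',u^*)$ is finite and affine (or constant) on $\kappa$. So $P-H$ is affine on the open interval $\kappa$, does not change sign, and vanishes at $s$; hence $P=H$ on $\kappa$. Thus taking $e$ with delay $0$ from $(\ell,y)$ is tight. The new clock value is $y\in\kappa$, or $0$, exactly as $x'=s\in\kappa$, or $x'=0$.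

**Step 4: the case $s\notin\kappa$.** Here we wait from $y$ until the same $s$. Now $\kappa$ is bounded and $s\ge\sup\kappa>y$. By (5), $H$ is constant on $[x,\sup\kappa)$, and being affine on $\kappa$ it is constant on $\kappa$; so $H(y)=H(x)=P(s)$. The invariant of $\ell$ holds at $y$ (same region as $x$) and at $s$, hence on $[y,s]$. So the move from $(\ell,y)$ taking $e$ at $s$ is legal and tight, with $y'=x'$. $\square$

**Definition (the graph $Q$ and the sets $R^{\bowtie}$).** The vertices of $Q$ are the pairs $(\ell,\kappa)$ with $\mathsf{Val}(\ell,\cdot)$ finite on $\kappa$. There is an edge $(\ell,\kappa)\to(\ell',\kappa')$ iff $\ell\notin T$ and some (equivalently, by Lemma 10, every) point $(\ell,x)$, $x\in\kappa$, has a tight move to some $(\ell',x')$ with $x'\in\kappa'$. Adam or Eve vertices are those whose location is Adam's or Eve's. Define: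

- $R_0$: the Eve vertices without successor and, if $\bowtie$ is $\le$, also all vertices with $\ell\in T$;
- $R_{i+1}$: $R_i$, the Adam vertices with a successor in $R_i$, and the Eve vertices all of whose successors are in $R_i$;
- $R^{\bowtie}=\bigcup_iR_i$.

The graph is computable. For each vertex $(\ell,\kappa)$ with $\ell\notin T$ choose a rational $x\in\kappa$. For each edge $e$ from $\ell$, with end $\ell'$, and each cell $\kappa'$ on which $\mathsf{Val}(\ell',\cdot)$ is finite, decide whether some $t\ge0$ makes $(t,e)$ legal from $(\ell,x)$ with new clock value $x'\in\kappa'$ and $tw_\ell+w(e)+\mathsf{Val}(\ell',x')=\mathsf{Val}(\ell,x)$. This is a system of rational linear constraints in the single unknown $t$. As $Q$ is finite, $R^{\bowtie}$ is computable too.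

In Game 1 the cells are $\{0\},(0,\frac12),\{\frac12\},(\frac12,1),\{1\},(1,\infty)$. From $(\mathsf A,\kappa)$ the unique successor is $(\mathsf E,\{\frac12\})$ for the first three cells and $(\mathsf E,\kappa)$ for the next two. The successors of $(\mathsf E,\kappa)$ are: $(\odot,\kappa)$ for the first two; $(\odot,\{\frac12\})$ and $(\odot,\{1\})$ for $\{\frac12\}$; $(\odot,\{1\})$ for $(\frac12,1)$ and $\{1\}$. (On $(1,\infty)$ only $\odot$ has a finite value.) So $R^{\le}$ is everything. For $<$ the set $R_0$ is empty, so $R^{<}=\emptyset$: Adam can ensure the value but not less. In Game 2 with Eve as owner, the start vertex has no successor and is in $R_0$ for both thresholds; with Adam as owner it also has no successor, and is in neither $R^{\bowtie}$. In Game 3, for $\le$, Adam's vertices are in $R_1$ through the exit edge; the self-loop does not lead to a smaller index.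

**Proposition 11.** Let $v=(\ell,x)\in X$, $x\in\kappa$. If $(\ell,\kappa)\in R^{\bowtie}$, Adam has a strategy $\sigma$ with $SP\bowtie\mathsf{Val}(v)$ against every $\tau$. Otherwise Eve has a strategy $\tau$ with $SP\not\bowtie\mathsf{Val}(v)$ against every $\sigma$.

**Step 1: while all moves are tight.** Then $W_n+\mathsf{Val}(v_n)=\mathsf{Val}(v)$ for the cost $W_n$ of the first $n$ moves, and the play follows a path in $Q$. If a target is reached in this phase, $SP=W_n=\mathsf{Val}(v)$.

**Step 2: Adam's strategy when $(\ell,\kappa)\in R^{\bowtie}$.** Let the rank of a vertex of $R^{\bowtie}$ be the least $i$ with the vertex in $R_i$. While all moves have been tight and no target has been reached, Adam plays a tight move to a vertex of smaller rank. Adam vertices have rank $\ge1$, so by the definition of $R_i$ and Lemma 10 such a move exists from the current configuration. At an Eve vertex of rank $\ge1$, all successors have smaller rank, so a tight Eve move also decreases the rank. Hence the phase ends after finitely many (at most $|Q|$) moves, in one of two ways. Either a target is reached; targets belong to $R^{\bowtie}$ only when $\bowtie$ is $\le$, so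 this happens only then, and $SP=\mathsf{Val}(v)$. Or Eve makes a non-tight move; at an Eve vertex of rank $0$ she has no tight move and is not stuck, so this is then forced. In this case $W_{n+1}+\mathsf{Val}(v_{n+1})<\mathsf{Val}(v)$, and since $\mathsf{Val}=\overline{\mathsf{Val}}$, Adam has a strategy from $v_{n+1}$ all of whose payoffs are $<\mathsf{Val}(v)-W_{n+1}$. He switches to it, and $SP<\mathsf{Val}(v)$.

**Step 3: Eve's strategy when $(\ell,\kappa)\notin R^{\bowtie}$.** While all moves are tight, she keeps the vertex outside $R^{\bowtie}$. An Adam vertex outside $R^{\bowtie}$ has no successor in $R^{\bowtie}$, so tight Adam moves do not enter it. An Eve vertex outside $R^{\bowtie}$ has successors, since it is not in $R_0$. They are finitely many, so if all were in $R^{\bowtie}$ they would all be in one $R_i$ and the vertex in $R_{i+1}$. So some successor is outside, and Eve plays a corresponding tight move, by Lemma 10. If this goes on forever, $SP=+\infty$. If a target is reached this way, it is outside $R^{\bowtie}$, so $\bowtie$ is $<$, and $SP=\mathsf{Val}(v)$. If Adam makes a non-tight move, then $W_{n+1}+\mathsf{Val}(v_{n+1})>\mathsf{Val}(v)$; since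 $\mathsf{Val}=\underline{\mathsf{Val}}$, Eve has a strategy from $v_{n+1}$ all of whose payoffs are $>\mathsf{Val}(v)-W_{n+1}$. She switches to it, and $SP>\mathsf{Val}(v)$. In all cases $SP\not\bowtie\mathsf{Val}(v)$. $\square$

## Proofs of Theorem A and of Theorem B(2),(3)

**Theorem 12.** The answer on $(v,\bowtie c)$, $v=(\ell,x)$, is *yes* iff $\mathsf{Val}(v)<c$, or $\mathsf{Val}(v)=c$ and $(\ell,\kappa)\in R^{\bowtie}$ for the cell $\kappa\ni x$. For rational $x$ and $c$ this condition is decidable.

**Proof.** If $\mathsf{Val}(v)<c$ (possibly $-\infty$), some $\sigma$ has all payoffs $<c$. If $\mathsf{Val}(v)>c$ (possibly $+\infty$), every $\sigma$ has $\sup_\tau SP\ge\mathsf{Val}(v)>c$, so some payoff is $>c$ and the answer is *no* for both thresholds. If $\mathsf{Val}(v)=c$, apply Proposition 11. (For $\ell\in T$ this yields $0\bowtie c$, as it should.) The value function, the cells, $Q$ and $R^{\bowtie}$ are computable by the two preceding sections, and comparing $\mathsf{Val}(\ell,x)=g_{\mathbf p^*}(\ell,x)$ with $c$ and locating $x$ are rational computations. $\square$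

**Proof of Theorem A.** The input of the problem has rational $x$ and $c$, so Theorem 12 decides it. $\square$

**Proof of Theorem B(2).** By Theorem 12 the set of $(x,c)$ with answer *yes* is
$$\{c>\mathsf{Val}(\ell,x)\}\ \cup\ \big\{c=\mathsf{Val}(\ell,x),\ x\in\textstyle\bigcup\{\kappa:(\ell,\kappa)\in R^{\bowtie}\}\big\},$$
and both parts are given by rational linear inequalities computed above. $\square$

**Proof of Theorem B(3).** If $\mathsf{Val}(v)>c$, Eve has a strategy with all payoffs $>c$, since $\mathsf{Val}=\underline{\mathsf{Val}}$. If $\mathsf{Val}(v)<c$, Adam has one with all payoffs $<c$. If $\mathsf{Val}(v)=c$, Proposition 11 gives a strategy to exactly one of them. So for each $\bowtie$ at least one player succeeds. They cannot both succeed, because the play of their two strategies has a single payoff. $\square$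

## An exponential-space bound, granting a theorem on real addition

Theorems A and B do not use this section. Sontag (*Real addition and the polynomial hierarchy*, Inf. Process. Lett. 20, 1985) shows: for each fixed $r$, the true prenex sentences of $(\mathbb R,+,<,1)$ with $r$ alternating quantifier blocks beginning with $\exists$ form a set in $\Sigma_r^p\subseteq\mathrm{PSPACE}$. Integer coefficients in binary can be expressed by repeated doubling, with polynomially many extra quantified variables.

**Remark.** Granting this theorem, the existence of an optimal strategy problem for one clock is in EXPSPACE, with all numbers in binary. Indeed $A$ and $p$ are polynomial in $|L|(W+1)$, which is at most exponential in the input size, so $N\le2^{\mathrm{poly}}$. The number of regions is linear, so $\theta$ and $\Theta$ have exponential size, and they have a fixed number of quantifier alternations. The statement $\mathsf{Val}(v)<c$ is the sentence $\exists\mathbf p\,(\Theta(\mathbf p)\wedge g_{\mathbf p}(v)<c)$.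

For $\mathsf{Val}(v)=c$, guess a pattern $\beta$ of exponential size: which breakpoints coincide, which pairs $(\ell,\kappa)$ are finite, the cell of $x$, and for which $\ell,e,\kappa,\kappa'$ a tight move exists. Compute $R^{\bowtie}$ from $\beta$, check that the vertex of $v$ is in it, and check the sentence
$$\exists\mathbf p\,\big(\Theta(\mathbf p)\wedge g_{\mathbf p}(v)=c\wedge\text{``}g_{\mathbf p}\text{ has pattern }\beta\text{''}\big).$$
The existence of a tight move is a linear formula with existential quantifiers over a point and a delay, and its absence one with universal quantifiers. So this is again a sentence of exponential size with boundedly many alternations. By Theorem 12 the two checks together decide the problem. All this is in nondeterministic exponential space, which equals EXPSPACE.
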